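# Three closed subspaces preserved together only by the scalars

## Two compact operators with a common set of weights

Let $K$ be an infinite-dimensional separable complex Hilbert space with orthonormal basis $(e_n)_{n\ge 1}$. The whole lecture turns on one pair of operators on $K$,
$$Ae_n=d_na_n,\qquad Be_n=d_nb_n ,$$
with the following design. The vectors $a_n$ come close to every unit vector again and again. At even $n$ the vector $b_n$ is a near copy of $a_n$; at odd $n$ it is nearly $0$. The positive weights $d_n$ are the same for both operators and decrease extremely fast. Here is the construction in full; the next section says what it is for.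

**Targets.** Let $\{x_k\}$ be a countable dense subset of the unit sphere of $K$. Choose a sequence $(u_n)$ of these vectors in which every $x_k$ occurs for infinitely many odd $n$ and for infinitely many even $n$. For instance, let $j\mapsto k(j)$ be a sequence of indices that takes each value infinitely often, and put $u_{2j-1}=u_{2j}=x_{k(j)}$.

**Vectors.** We choose $a_n,b_n\in K$ and numbers $1=\kappa_0\le\kappa_1\le\kappa_2\le\cdots$ by induction. When everything up to $n-1$ has been chosen, put $\varepsilon_n=2^{-n}/\kappa_{n-1}$ and choose $a_n,b_n$ such that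

* $\|a_n-u_n\|\le\varepsilon_n$;
* $\|b_n\|\le\varepsilon_n$ if $n$ is odd, and $\|b_n-u_n\|\le\varepsilon_n$ if $n$ is even;
* each of the families $(a_m)_{m\le n}$, $(b_m)_{m\le n}$, $(a_m-b_m)_{m\le n}$ is linearly independent.

This is possible. First choose $a_n$ in its closed ball, outside $\mathrm{span}(a_m)_{m<n}$. Then choose $b_n$ in its closed ball, outside $\mathrm{span}(b_m)_{m<n}$ and outside $a_n+\mathrm{span}(a_m-b_m)_{m<n}$; the second condition says exactly that $a_n-b_n\notin\mathrm{span}(a_m-b_m)_{m<n}$. The sets to be avoided are finite-dimensional affine subspaces, which are closed and nowhere dense, and a ball of positive radius is not covered by two such sets.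

On $\mathbb C^n$ all norms are equivalent, and by linear independence each of the three expressions on the right below is a norm of $(\alpha_1,\dots,\alpha_n)$. So there is $\kappa_n\ge\kappa_{n-1}$ such that, for all scalars $\alpha_1,\dots,\alpha_n$,
$$\max_{m\le n}|\alpha_m|\le\kappa_n\min\Big\{\Big\|\sum_{m\le n}\alpha_ma_m\Big\|,\ \Big\|\sum_{m\le n}\alpha_mb_m\Big\|,\ \Big\|\sum_{m\le n}\alpha_m(a_m-b_m)\Big\|\Big\}.\tag{1}$$
This completes the induction. Since $\varepsilon_n\le 1$, we have $\|a_n\|,\|b_n\|\le 2$.

The number $\kappa_n$ measures how badly a small vector may hide large coefficients. The tolerance $\varepsilon_n$ is fixed after $\kappa_{n-1}$ but before $\kappa_n$. To see why, do the first two steps by hand. Suppose $u_1=u_2=e_1$. For $n=1$ we have $\varepsilon_1=\tfrac12$, and $a_1=e_1$, $b_1=\tfrac12e_2$ is allowed. The three norms in (1) are $|\alpha|$, $\tfrac12|\alpha|$ and $\tfrac{\sqrt5}2|\alpha|$, so $\kappa_1=2$ works. Then $\varepsilon_2=\tfrac14\cdot\tfrac12=\tfrac18$, and $a_2=e_1+\tfrac18e_3$, $b_2=e_1-\tfrac18e_4$ is allowed: $a_2\notin\mathrm{span}(e_1)$,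 $b_2\notin\mathrm{span}(e_2)$, and $a_2-b_2=\tfrac18(e_3+e_4)$ is not a multiple of $e_1-\tfrac12e_2$. But $\|a_2-b_2\|=\sqrt2/8$, so (1) with $\alpha_1=0$ forces $\kappa_2\ge 8/\sqrt2$. The smallness of the new vectors makes $\kappa_n$ grow, so we can only ask for smallness relative to $\kappa_{n-1}$. That will be enough.

**Weights.** Let $d_1=1$ and choose inductively $d_m>0$ with $d_m\le 2^{-m}d_n/\kappa_n$ for all $n<m$ (finitely many conditions for each $m$). Taking $n=1$ gives $d_m\le2^{-m}$ for $m\ge2$, so $d_m\le1$ and $\sum_md_m\le2$. Since $d_n\le1$,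
$$\sum_{m>n}d_m\le\sum_{m>n}\frac{d_m}{d_n}\le\sum_{m>n}\frac{2^{-m}}{\kappa_n}=\frac{2^{-n}}{\kappa_n}.\tag{2}$$

**Operators.** Put $Ax=\sum_nd_n\langle x,e_n\rangle a_n$ and $Bx=\sum_nd_n\langle x,e_n\rangle b_n$. The $n$-th term of $A$ is an operator of rank one with trace norm $d_n\|a_n\|\le2d_n$, and likewise for $B$. Since $\sum_n d_n<\infty$, both series converge in trace norm. So $A$ and $B$ are trace class, hence compact.

**Lemma 1.** Each of $A$, $B$, $A-B$ is injective, with dense range that is not closed.

*Proof.* Let $G$ be one of the three, and $g_n=a_n$, $b_n$ or $a_n-b_n$ accordingly, so that $Ge_n=d_ng_n$ and $\|g_n\|\le4$.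

Injectivity. Let $Gc=0$ with $\|c\|\le1$, and write $c_j=\langle c,e_j\rangle$, so $|c_j|\le1$. Since $\sum_{j\le n}c_jd_jg_j=-\sum_{j>n}c_jd_jg_j$, (1) and (2) give, for $m\le n$,
$$|c_m|d_m\le\kappa_n\Big\|\sum_{j\le n}c_jd_jg_j\Big\|=\kappa_n\Big\|\sum_{j>n}c_jd_jg_j\Big\|\le4\kappa_n\sum_{j>n}d_j\le4\cdot2^{-n}.$$
Let $n\to\infty$ with $m$ fixed: $c_m=0$. This holds for every $m$, so $c=0$.

Dense range. Each $g_n=G(e_n/d_n)$ lies in the range. Fix $k$. For $G=A$ we have $a_n\to x_k$ along all $n$ with $u_n=x_k$. For $G=B$ we have $b_n\to x_k$ along the even such $n$. For $G=A-B$ and odd $n$ with $u_n=x_k$ we have $\|a_n-b_n-x_k\|\le2\varepsilon_n\to0$. So the closure of the range contains every $x_k$, hence the unit sphere, hence $K$.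

Not closed. If the range were closed, $G$ would be a bijection of $K$, hence invertible by the open mapping theorem. A compact operator on an infinite-dimensional space is not invertible. $\square$

## The graphs of $A$ and $B$ and the algebra of three subspaces

**Definition.** For a family $\mathcal F$ of norm-closed subspaces of a Hilbert space $H$ let
$$\mathrm{Alg}\,\mathcal F=\{T\in\mathcal B(H):T(\mathcal L)\subseteq \mathcal L\text{ for all }\mathcal L\in\mathcal F\}.$$
The family is **transitive** if every element of $\mathrm{Alg}\,\mathcal F$ is a scalar multiple of the identity.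

*Example.* In $\mathbb C^2$ the family of the two coordinate axes has the diagonal matrices as its algebra, so it is not transitive. Add the line through $(1,1)$: the matrix $\mathrm{diag}(s,t)$ maps $(1,1)$ to $(s,t)$, so $s=t$. The three lines are transitive.

It is known that an infinite-dimensional separable $H$ has a transitive family of four closed subspaces. The problem, from "Small transitive families of subspaces in finite dimensions", asks whether three can suffice. The answer is yes.

**Theorem 1.** Every infinite-dimensional separable complex Hilbert space $H$ has three closed subspaces $L,M,N$ with $\mathrm{Alg}\{L,M,N\}=\mathbb CI$.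

Split an orthonormal basis of $H$ into two infinite parts: this gives a unitary $H\cong K\oplus K$. A unitary carries transitive families to transitive families, so we may work in $K\oplus K$. There we take
$$L=K\oplus0,\qquad M=\{(x,Ax):x\in K\},\qquad N=\{(x,Bx):x\in K\}.$$
Graphs of bounded operators are closed, so these are closed subspaces.

We translate invariance into equations. Write $T\in\mathcal B(K\oplus K)$ as a $2\times2$ matrix of operators. It leaves $L$ invariant iff its lower left entry is $0$, that is, $T=\begin{pmatrix}X&Y\\0&Z\end{pmatrix}$. Then $T(x,Ax)=(Xx+YAx,\ ZAx)$, and this lies in $M$ iff $ZAx=A(Xx+YAx)$. The same holds for $N$. So $T\in\mathrm{Alg}\{L,M,N\}$ iff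
$$ZA=A(X+YA),\qquad ZB=B(X+YB).\tag{3}$$
Theorem 1 says that for our $A$ and $B$ the only solutions are $X=Z=\nu I$, $Y=0$.

## Rank-one operators, lines in $\mathbb C^2$, and subspaces of $\mathbb C^3$ and $\mathbb C^4$

Before the proof we look at what a transitive triple must be like. The full answer by dimension is the following.

**Theorem 2.** Let $H$ be a complex Hilbert space with $\dim H\ge2$.

(a) No family of at most two closed subspaces of $H$ is transitive.

(b) If $\{L,M,N\}$ is a transitive family of three closed subspaces, then each pair of members has intersection $\{0\}$ and dense sum. If moreover $\dim H>2$, then no pair has closed sum, and each member has infinite dimension and infinite codimension.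

(c) $H$ has a transitive family of exactly three closed subspaces iff $\dim H=2$ or $\dim H=\aleph_0$.

The tool for (a) and the first half of (b) is the rank-one operator $u\otimes v:x\mapsto\langle x,v\rangle u$ with $u,v\ne0$. It is not scalar, because $\dim H\ge2$. It leaves a subspace $\mathcal L$ invariant if $u\in \mathcal L$ (its range is inside $\mathcal L$) or if $v\in \mathcal L^\perp$ (it kills $\mathcal L$).

**Proof of (a).** The members $0$ and $H$ impose no condition, so we may drop them. If nothing is left, $\mathrm{Alg}=\mathcal B(H)$ contains nonscalar operators. If one proper nonzero $L$ is left, take $0\ne u\in L$ and any $v\ne0$. If two are left, $L$ and $M$, take $0\ne u\in L$ and $0\ne v\in M^\perp$: then $u\otimes v$ maps into $L$ and kills $M$. $\square$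

**Proof of (b), intersections and sums.** Let $\{L,M,N\}$ be transitive. If one member were $0$ or $H$, dropping it would leave a transitive family of two, against (a). So all three are proper and nonzero. If $0\ne u\in L\cap M$, take $0\ne v\in N^\perp$: then $u\otimes v$ is a nonscalar element of $\mathrm{Alg}\{L,M,N\}$, a contradiction. If $L+M$ is not dense, take $0\ne v\in(L+M)^\perp$ and $0\ne u\in N$: again $u\otimes v\in\mathrm{Alg}\{L,M,N\}$, a contradiction. The other pairs are treated in the same way. $\square$

Now small dimensions by hand.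

In $\mathbb C^2$, any three distinct lines are transitive. Let them be spanned by $v_1,v_2$ and $v_3=\alpha v_1+\beta v_2$ with $\alpha,\beta\ne0$. If $Tv_i=t_iv_i$, then $t_3(\alpha v_1+\beta v_2)=\alpha t_1v_1+\beta t_2v_2$, so $t_1=t_3=t_2$.

In $\mathbb C^3$ there is no transitive triple: by what we proved, the dimensions $l,m,n$ would satisfy $l+m=l+n=m+n=3$, so $2(l+m+n)=9$.

In $\mathbb C^4$ the same count gives $l=m=n=2$, with $\mathbb C^4=L\oplus M$ as a vector space. Since $N$ meets $L$ and $M$ only in $0$, it is the graph $\{x+Sx:x\in L\}$ of a bijection $S:L\to M$. For any operator $W$ on $L$, let $T$ be $W$ on $L$ and $SWS^{-1}$ on $M$. Then $T(x+Sx)=Wx+SWx\in N$. So the algebra contains a copy of all $2\times2$ matrices.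

## Why a pair with closed sum cannot belong to a transitive triple

The first thing to try in infinite dimensions is to copy the three lines: $K\oplus0$, $0\oplus K$ and the diagonal $\{(x,x)\}$. An operator that preserves the first two is $X\oplus Z$, and it preserves the diagonal iff $X=Z$. So the algebra is $\{X\oplus X:X\in\mathcal B(K)\}$, which is large. One may hope to repair this by replacing the diagonal with the graph of a closed unbounded operator $S$, since then the formula $SWS^{-1}$ used in $\mathbb C^4$ need not define a bounded operator. The simplest instance is $K=\ell^2$, $Se_n=ne_n$ with domain $\{x:\sum n^2|x_n|^2<\infty\}$. It fails: every operator $W\oplus W$ with $W$ a bounded diagonal operator preserves the graph. The failure is general, and it is the second half of Theorem 2(b).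

Recall three textbook facts. An operator $S:D\to M$, with $D$ a linear subspace of $L$, is *closed* if its graph is closed. A closed, densely defined $S$ has a polar decomposition $S=U|S|$, where $|S|$ is positive self-adjoint with the same domain $D$, and $U$ is a partial isometry from $(\ker S)^\perp$ onto the closure of the range of $S$. Finally, every spectral projection $W$ of $|S|$ satisfies $W|S|\subseteq|S|W$, that is, for $x\in D$ we have $Wx\in D$ and $|S|Wx=W|S|x$; if all spectral projections are $0$ or $I$, then $|S|$ is scalar.

**Proof of (b), no closed sum when $\dim H>2$.** Suppose that $L+M$ is closed. It is also dense and $L\cap M=0$, so $H=L\dotplus M$, and by the open mapping theorem this direct sum is topological: the projections onto $L$ along $M$ and onto $M$ along $L$ are bounded.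

*$N$ is a graph.* This puts $N$ in the form used in $\mathbb C^4$. Let $D\subseteq L$ be the image of $N$ under the projection onto $L$ along $M$. For $x\in D$ there is $y\in M$ with $x+y\in N$, and it is unique because $N\cap M=0$. Put $Sx=y$. Then $N=\{x+Sx:x\in D\}$. The operator $S$ is closed: if $x_j\to x$ in $L$ and $Sx_j\to y$ in $M$, then $x_j+Sx_j\to x+y\in N$, so $x\in D$ and $Sx=y$. It is injective: $Sx=0$ means $x\in N\cap L=0$. Its domain is dense: the projection onto $L$ along $M$ is continuous and onto, and it maps the dense set $N+M$ onto $D$. Its range is dense in $M$: the projection onto $M$ along $L$ maps the dense set $N+L$ onto $\mathrm{ran}\,S$.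

*A nonscalar element.* Let $S=U|S|$. Since $\ker S=0$ and $S$ has dense range, $U:L\to M$ is unitary. So $\dim L=\dim M$, and $\dim H>2$ gives $\dim L\ge2$. There is a nonscalar $W\in\mathcal B(L)$ with $W|S|\subseteq|S|W$: a nontrivial spectral projection of $|S|$, or any nonscalar operator if $|S|$ is scalar. Define $T$ on $H=L\dotplus M$ by $T|_L=W$ and $T|_M=UWU^*$. It is bounded because the sum is topological, it is nonscalar, and it leaves $L$ and $M$ invariant. For $x\in D$ we have $Wx\in D$ and
$$SWx=U|S|Wx=UW|S|x=UWU^*\,U|S|x=UWU^*Sx,$$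
so $T(x+Sx)=Wx+SWx\in N$. Thus $T\in\mathrm{Alg}\{L,M,N\}$, a contradiction. The other pairs are treated in the same way.

*Dimensions.* If a member $\mathcal L$ has finite dimension, its sum with any closed subspace is closed. If $\mathcal L$ has finite codimension and $\mathcal L'$ is another member, then $(\mathcal L+\mathcal L')/\mathcal L$ is a finite-dimensional, hence closed, subspace of $H/\mathcal L$, so its preimage $\mathcal L+\mathcal L'$ is closed. Closed sums have just been excluded. $\square$

What does this demand of a triple $K\oplus0$, graph $A$, graph $B$? We have $L\cap M=\{(x,0):Ax=0\}$ and $L+M=K\oplus\mathrm{ran}\,A$. Similarly for $N$ and $B$. Further, $M\cap N=\{(x,Ax):Ax=Bx\}$. Writing $Ax+By=A(x+y)+(B-A)y$, we see that $M+N$ is the image of $K\oplus\mathrm{ran}(B-A)$ under the invertible operator $(z,w)\mapsto(z,Az+w)$. So each of $A$, $B$ and $A-B$ must be injective with dense, nonclosed range. By Lemma 1, ours are. These conditions are necessary only; we have not yet shown that (3) has no unwanted solutions.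

## The expansion of $Za_n$ and its coefficients with $m<n$

Let $X,Y,Z$ be bounded operators on $K$ that satisfy (3). Put
$$C=1+\|X\|+\|Y\|+\|Z\|,\qquad x_{mn}=\langle Xe_n,e_m\rangle,\qquad y_m(v)=\langle Yv,e_m\rangle,$$
so $|x_{mn}|\le C$ and $|y_m(v)|\le C\|v\|$. Apply the first equation of (3) to $e_n$. The left side is $d_nZa_n$, and the right side is
$$A(Xe_n+d_nYa_n)=\sum_md_m\big(x_{mn}+d_ny_m(a_n)\big)a_m .$$
Divide by $d_n$, and do the same with $B$:
$$Za_n=\sum_ms^a_{mn}a_m,\quad Zb_n=\sum_ms^b_{mn}b_m,\qquad s^a_{mn}=d_m\Big(\frac{x_{mn}}{d_n}+y_m(a_n)\Big),\quad s^b_{mn}=d_m\Big(\frac{x_{mn}}{d_n}+y_m(b_n)\Big).\tag{4}$$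

We would like $Za_n\approx s^a_{nn}a_n$. Since $a_n$ is close to an arbitrary unit vector infinitely often, this would make every vector an eigenvector of $Z$. The coefficients fall into three groups.

For $m=n$, using $d_n\le1$ and $\|a_n\|,\|b_n\|\le2$, we get $|s^a_{nn}|,|s^b_{nn}|\le C+2C=3C$.

For $m>n$ the quotient $d_m/d_n$ is tiny. By (2),
$$\Big\|\sum_{m>n}s^a_{mn}a_m\Big\|,\ \Big\|\sum_{m>n}s^b_{mn}b_m\Big\|\le2\sum_{m>n}d_m\Big(\frac C{d_n}+2C\Big)\le6C\,\frac{2^{-n}}{\kappa_n}.\tag{5}$$

For $m<n$ the quotient $d_m/d_n$ is huge, and $A$ alone gives no useful bound. This is the exact point where a one-operator argument stops. Take a unit vector $q$ and put $X=0$, $Yv=\langle v,q\rangle e_1$, $Zv=\langle v,q\rangle Ae_1$. Then $ZAx=\langle Ax,q\rangle Ae_1=AYAx$, so the first equation of (3) holds, and $Z$ has rank one. Here $s^a_{1n}=d_1\langle a_n,q\rangle=\langle a_n,q\rangle$. Choose $x_k$ with $|\langle x_k,q\rangle|>\tfrac12$; along the infinitely many $n$ with $u_n=x_k$ we have $a_n\to x_k$, so $|s^a_{1n}|>\tfrac12$ infinitely often. (The second equation of (3) fails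 here. It would read $\langle Bx,q\rangle Ae_1=\langle Bx,q\rangle Be_1$ for all $x$. As $B$ has dense range, some $\langle Bx,q\rangle\ne0$, so $a_1=b_1$, which is false.)

What saves us is that the dangerous number $x_{mn}/d_n$ occurs in $s^a_{mn}$ and in $s^b_{mn}$ alike, so $B$ gives a second look at it. At an even index, $Z(a_n-b_n)$ is tiny, and it is nearly a combination of the vectors $a_m-b_m$, $m<n$, with coefficients $s^a_{mn}$. At an odd index, $Zb_n$ is tiny, and it is nearly $\sum_{m<n}s^b_{mn}b_m$. In both cases a combination of $n-1$ independent vectors is tiny compared with $1/\kappa_{n-1}$, and (1) for $n-1$ makes the coefficients tiny.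

One elementary fact turns such estimates into scalar operators.

**Lemma 2.** Let $R\in\mathcal B(K)$. Suppose that for each $k$ there are vectors $v_j\to x_k$ and a bounded sequence of scalars $\sigma_j$ with $\|Rv_j-\sigma_jv_j\|\to0$. Then $R$ is a scalar multiple of $I$.

*Proof.* Pass to a subsequence with $\sigma_j\to\rho_k$. Then $Rx_k=\rho_kx_k$, and $|\rho_k|\le\|R\|$ since $\|x_k\|=1$. Let $x$ be any unit vector, and choose $x_{k_j}\to x$. The scalars $\rho_{k_j}$ are bounded; along a subsequence they converge to some $\rho$, and $Rx=\rho x$. So every nonzero vector is an eigenvector. If $x,y$ are independent with $Rx=\rho x$, $Ry=\sigma y$, $R(x+y)=\tau(x+y)$, then $\rho=\tau=\sigma$. If $x,y$ are dependent and nonzero, they have the same eigenvalue. So there is only one eigenvalue. $\square$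

## Even indices, odd indices, and the proof of Theorem 1

**Step 1: $Z=\nu I$, from even $n$.** The purpose is to bound $s^a_{mn}$ for $m<n$ by comparing the two expansions in (4). Let $n$ be even. Then $\|a_n-b_n\|\le\|a_n-u_n\|+\|u_n-b_n\|\le2\varepsilon_n$. In $s^a_{mn}-s^b_{mn}$ the terms with $x_{mn}$ cancel:
$$|s^a_{mn}-s^b_{mn}|=d_m|y_m(a_n-b_n)|\le2Cd_m\varepsilon_n .$$
Subtract the two identities in (4). For $m\le n$ write
$$s^a_{mn}a_m-s^b_{mn}b_m=s^a_{mn}(a_m-b_m)+(s^a_{mn}-s^b_{mn})b_m,$$
and solve for the part with $m<n$:
$$\sum_{m<n}s^a_{mn}(a_m-b_m)=Z(a_n-b_n)-\sum_{m\le n}(s^a_{mn}-s^b_{mn})b_m-s^a_{nn}(a_n-b_n)-\sum_{m>n}(s^a_{mn}a_m-s^b_{mn}b_m).$$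
The four terms on the right have norms at most

* $\|Z\|\cdot2\varepsilon_n\le2C\varepsilon_n$;
* $\sum_{m\le n}2Cd_m\varepsilon_n\cdot2\le8C\varepsilon_n$, since $\sum d_m\le2$;
* $3C\cdot2\varepsilon_n=6C\varepsilon_n$;
* $12C\,2^{-n}/\kappa_n$, by (5).

Since $\varepsilon_n=2^{-n}/\kappa_{n-1}$ and $\kappa_n\ge\kappa_{n-1}$, the sum is at most $28C\,2^{-n}/\kappa_{n-1}$. Now (1) for $n-1$, with the third family, gives
$$|s^a_{mn}|\le\kappa_{n-1}\cdot28C\,\frac{2^{-n}}{\kappa_{n-1}}=28C\,2^{-n}\qquad(m<n).$$
This is where the choice of $\varepsilon_n$ after $\kappa_{n-1}$ pays off. From (4), (5) and $\|a_m\|\le2$,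
$$\|Za_n-s^a_{nn}a_n\|\le56C(n-1)2^{-n}+6C\,2^{-n}\longrightarrow0\qquad(n\text{ even}).$$
Fix $k$. Along the even $n$ with $u_n=x_k$ we have $a_n\to x_k$, and $|s^a_{nn}|\le3C$. Lemma 2 gives $Z=\nu I$ for some scalar $\nu$.

**Step 2: $Z-AY=\lambda I$, from odd $n$.** Step 1 leaves $Y$ free: with $M$ alone, every $Y$ together with $X=\nu I-YA$ satisfies the first equation of (3). The purpose of this step is to get hold of $Y$. The operator $Z-AY$ is natural here, since the first equation of (3) reads $(Z-AY)A=AX$. Its expansion isolates the dangerous coefficients: since $AYa_n=\sum_md_my_m(a_n)a_m$, (4) gives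
$$(Z-AY)a_n=\sum_m\frac{d_mx_{mn}}{d_n}\,a_m.\tag{6}$$
Let $n$ be odd, so $\|b_n\|\le\varepsilon_n$. By (4) and (5),
$$\Big\|\sum_{m<n}s^b_{mn}b_m\Big\|\le\|Zb_n\|+|s^b_{nn}|\,\|b_n\|+6C\frac{2^{-n}}{\kappa_n}\le C\varepsilon_n+3C\varepsilon_n+6C\frac{2^{-n}}{\kappa_n}\le10C\,\frac{2^{-n}}{\kappa_{n-1}}.$$
By (1) for $n-1$, with the second family, $|s^b_{mn}|\le10C\,2^{-n}$ for $m<n$. Since $d_m\le1$ and $\varepsilon_n\le2^{-n}$,
$$\Big|\frac{d_mx_{mn}}{d_n}\Big|=|s^b_{mn}-d_my_m(b_n)|\le10C\,2^{-n}+C\varepsilon_n\le11C\,2^{-n}\qquad(m<n).$$
For $m>n$, (2) gives $\sum_{m>n}\big\|\tfrac{d_mx_{mn}}{d_n}a_m\big\|\le2C\sum_{m>n}\tfrac{d_m}{d_n}\le2C\,2^{-n}$. The term $m=n$ in (6) is $x_{nn}a_n$. Hence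
$$\|(Z-AY)a_n-x_{nn}a_n\|\le22C(n-1)2^{-n}+2C\,2^{-n}\longrightarrow0\qquad(n\text{ odd}).$$
Along the odd $n$ with $u_n=x_k$ we have $a_n\to x_k$, and $|x_{nn}|\le C$. Lemma 2, applied to $Z-AY$, gives $Z-AY=\lambda I$.

**Step 3: $T=\nu I$.** It remains to combine the two scalars. From Steps 1 and 2, $AY=(\nu-\lambda)I$. The left side is compact and $\dim K=\infty$, so $\nu=\lambda$ and $AY=0$. Since $A$ is injective (Lemma 1), $Y=0$. Then (3) gives $\nu A=AX$, that is, $A(X-\nu I)=0$, and injectivity gives $X=\nu I$. Thus $T=\nu I$, and Theorem 1 is proved. $\blacksquare$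

**Remark (another ending after Step 1).** Put $Z=\nu I$ in (3). Since $A$ and $B$ are injective, $X+YA=\nu I$ and $X+YB=\nu I$. So $Y(A-B)=0$. By Lemma 1 the range of $A-B$ is dense, so $Y=0$ and $X=\nu I$. In this ending the odd indices enter only through the density of the range of $A-B$.

## Which dimensions admit a transitive triple

We can now prove Theorem 2(c). Together with (a), Theorem 1 shows that in the separable infinite-dimensional case three is the minimum.

**Proof of Theorem 2(c).**

*$\dim H=2$.* Three distinct lines work, as we saw by hand.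

*$\dim H=\aleph_0$.* Theorem 1 gives $L,M,N$; they are distinct, since otherwise a family of at most two subspaces would be transitive, against (a).

*$2<\dim H<\infty$.* All sums of subspaces are closed, so (b) excludes transitive triples.

*$H$ nonseparable.* The purpose is to find a separable reducing subspace. Let $L,M,N$ be closed, with projections $P_L,P_M,P_N$, and let $\mathcal A$ be the $C^*$-algebra generated by these and $I$. The finite words in the three self-adjoint projections, with the empty word $I$, are countably many, and the adjoint of a word is the reversed word. So the combinations of words with coefficients in $\mathbb Q+i\mathbb Q$ form a countable dense subset of $\mathcal A$, and $\mathcal A$ is separable. Take $v\ne0$ and let $V$ be the closure of $\mathcal Av$. It is separable and contains $v$, so it is nonzero, and it is proper because $H$ is nonseparable. Each of the three projections maps $V$ into $V$ and, being self-adjoint, maps $V^\perp$ into $V^\perp$. So the projection $Q$ onto $V$ commutes with $P_L,P_M,P_N$. For $x\in L$ we get $Qx=QP_Lx=P_LQx\in L$,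 and likewise for $M$ and $N$. Thus $Q$ is a nonscalar element of $\mathrm{Alg}\{L,M,N\}$. $\blacksquare$

## Prescribing $L$, with $M$ and $N$ close to it in trace norm

**Theorem 3.** Let $H$ be separable and infinite-dimensional (a complex Hilbert space, as before). A closed subspace $L$ belongs to some transitive three-element family iff $\dim L=\dim L^\perp=\infty$. In that case, for every $\varepsilon>0$ there are $M,N$ with $\{L,M,N\}$ transitive and $P_M-P_L$, $P_N-P_L$ of trace norm less than $\varepsilon$.

**Proof.** *Necessity* is Theorem 2(b), since $\dim H>2$.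

*Sufficiency: flattening the graphs.* Both $L$ and $L^\perp$ are infinite-dimensional and separable, so unitaries identify $H=L\oplus L^\perp$ with $K\oplus K$ and $L$ with $K\oplus0$. Let $A,B$ be the operators of the first section and let $\delta>0$. The invertible operator $J=I\oplus\delta I$ maps $L$ onto $L$, graph $A$ onto graph $\delta A$, and graph $B$ onto graph $\delta B$. An operator $T$ preserves the three images iff $J^{-1}TJ$ preserves the original three, so the algebra of the images is $J(\mathbb CI)J^{-1}=\mathbb CI$. Hence $\{L,\text{graph }\delta A,\text{graph }\delta B\}$ is transitive. It has three elements, by Theorem 2(a).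

*The projection onto a graph.* To measure closeness, let $G$ be trace class on $K$ and let $Vx=(x,Gx)$, so that $V^*(x,y)=x+G^*y$ and $V^*V=1+G^*G$, which is invertible. The operator $V(V^*V)^{-1}V^*$ is self-adjoint and idempotent with range $\mathrm{ran}\,V$, so it is the projection onto graph $G$:
$$\begin{pmatrix}(1+G^*G)^{-1}&(1+G^*G)^{-1}G^*\\G(1+G^*G)^{-1}&G(1+G^*G)^{-1}G^*\end{pmatrix}.$$

*The estimate.* Subtract $P_L=I\oplus0$. The upper left entry becomes $(1+G^*G)^{-1}-1=-(1+G^*G)^{-1}G^*G$. Since $\|(1+G^*G)^{-1}\|\le1$ and $\|G\|\le\|G\|_1$, the two diagonal entries have trace norm at most $\|G\|\,\|G\|_1\le\|G\|_1^2$, and the two others at most $\|G\|_1$. So the difference has trace norm at most $2\|G\|_1+2\|G\|_1^2$. For $G=\delta A$ and $G=\delta B$ this is less than $\varepsilon$ once $\delta$ is small. $\blacksquare$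

## The same triple in a sum of two Banach spaces

For families of closed subspaces of a Banach space, $\mathrm{Alg}$ and transitivity are defined as before. In the Hilbert space proof the basis $(e_n)$ was used only through its coordinates. Its replacement is a *biorthogonal sequence* $(e_n,f_n)$ in a Banach space $E$: vectors $e_n\in E$ and functionals $f_n\in E^*$ with $f_m(e_n)=1$ if $m=n$ and $0$ otherwise. The sequence $(f_n)$ is *total* if $f_n(c)=0$ for all $n$ implies $c=0$. For example, in $E=\ell^1$ the unit vectors and the coordinate functionals form a biorthogonal sequence; the coordinates determine a vector, so $(f_n)$ is total, and $\|e_n\|\|f_n\|=1$.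

**Theorem 4.** Let $E,F$ be infinite-dimensional separable real or complex Banach spaces. Then $E\oplus F$ has a transitive family of three closed subspaces, one of which is $E\oplus0$.

**Proof.** *Data.* By Ovsepian–Pełczyński (Studia Math. 54 (1975), 149–159), $E$ has a biorthogonal sequence $(e_n,f_n)$ with $(f_n)$ total and $\sup_n\|e_n\|\|f_n\|<\infty$. Rescale so that $\|e_n\|=1$ and $\|f_n\|\le\gamma$ for all $n$, with $\gamma\ge1$. Choose $x_k,u_n,a_n,b_n\in F$, then $\kappa_n$ and $d_n$, exactly as in the first section with $F$ in place of $K$. The choices used only that $F$ is separable and infinite-dimensional, that finite-dimensional affine subspaces are closed and nowhere dense, and that norms on a finite-dimensional scalar space are equivalent. So (1), (2) and $\|a_n\|,\|b_n\|\le2$ hold.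

*Operators.* Put $Ax=\sum_nd_nf_n(x)a_n$ and $Bx=\sum_nd_nf_n(x)b_n$ for $x\in E$. The rank-one terms have norm at most $2\gamma d_n$, so the series converge absolutely in norm; $A,B:E\to F$ are nuclear, hence compact. By biorthogonality, $Ae_n=d_na_n$ and $Be_n=d_nb_n$. Let $L=E\oplus0$, $M=\text{graph }A$, $N=\text{graph }B$. These are closed. They are distinct, since $a_1$, $b_1$ and $a_1-b_1$ are nonzero.

*$A$ is injective.* Let $Ac=0$ with $\|c\|\le1/\gamma$, and put $c_j=f_j(c)$, so $|c_j|\le1$. For $m\le n$, (1) and (2) give
$$|c_m|d_m\le\kappa_n\Big\|\sum_{j\le n}c_jd_ja_j\Big\|=\kappa_n\Big\|\sum_{j>n}c_jd_ja_j\Big\|\le2\kappa_n\sum_{j>n}d_j\le2\cdot2^{-n}.$$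
So $f_m(c)=0$ for all $m$, and $c=0$ because $(f_n)$ is total.

*The equations.* As before, $T\in\mathrm{Alg}\{L,M,N\}$ iff $T=\begin{pmatrix}X&Y\\0&Z\end{pmatrix}$ with $X\in\mathcal B(E)$, $Y\in\mathcal B(F,E)$, $Z\in\mathcal B(F)$ satisfying (3). Put
$$x_{mn}=f_m(Xe_n),\qquad y_m(v)=f_m(Yv),\qquad C=\gamma(1+\|X\|+\|Y\|+\|Z\|).$$
Then $|x_{mn}|\le\gamma\|X\|\le C$, $|y_m(v)|\le\gamma\|Y\|\|v\|\le C\|v\|$ and $\|Z\|\le C$. Applying (3) to $e_n$ gives $d_nZa_n=A(Xe_n+d_nYa_n)=\sum_md_m(x_{mn}+d_ny_m(a_n))a_m$, and similarly for $B$; this is (4). The bound $|s^a_{nn}|,|s^b_{nn}|\le3C$ and (5) follow from these inequalities and (2), as before.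

*Steps 1 and 2.* Step 1 used (4), (5), the bounds just listed, $\sum d_m\le2$, $\|a_n-b_n\|\le2\varepsilon_n$ for even $n$, and (1) for $n-1$. All are available, so for even $n$ we have $\|Za_n-s^a_{nn}a_n\|\le56C(n-1)2^{-n}+6C2^{-n}$. The proof of Lemma 2 is valid in $F$ over the real or complex scalars: bounded sequences of scalars have convergent subsequences, and the rest is linear algebra. So $Z=\nu I$. In Step 2, $AY\in\mathcal B(F)$ and $AYa_n=\sum_md_mf_m(Ya_n)a_m=\sum_md_my_m(a_n)a_m$, so (6) holds; the estimates for odd $n$ use $\|b_n\|\le\varepsilon_n$, (1), (2), (4), (5) and the same bounds, and give $\|(Z-AY)a_n-x_{nn}a_n\|\le22C(n-1)2^{-n}+2C2^{-n}$. Lemma 2 in $F$ gives $Z-AY=\lambda I$.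

*Step 3.* The operator $AY=(\nu-\lambda)I$ is compact on the infinite-dimensional space $F$, so $\nu=\lambda$ and $AY=0$. Since $A$ is injective, $Y=0$. Then $\nu A=AX$, so $A(X-\nu I)=0$ and $X=\nu I$ on $E$. Hence $T=\nu I$. $\blacksquare$
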